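\title{The Brunn--Minkowski inequality for the Newtonian capacity of Borel sets}

\begin{abstract}
Let $C$ be the Newtonian capacity in $\mathbf{R}^n$, $n\ge 3$. We prove that
$C(A+B)^{1/(n-2)}\ge C(A)^{1/(n-2)}+C(B)^{1/(n-2)}$ for all non-empty Borel sets $A,B\subseteq\mathbf{R}^n$. The inequality is the limit at infinity of a pointwise inequality between equilibrium potentials, $u_{A+B}(x+y)\ge\min(u_A(x),u_B(y))$, which we obtain from a maximum principle in the pair of variables $(x,y)$. We also determine the compact sets of positive capacity for which equality holds.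
\end{abstract}

\section{The question and the results}\label{sec:intro}

Fix $n\ge3$. The \emph{Minkowski sum} of $A,B\subseteq\mathbf{R}^n$ is $A+B=\{x+y:\ x\in A,\ y\in B\}$. For a positive measure $\mu$ with compact support, the \emph{Newtonian potential} and the \emph{energy} of $\mu$ are
\[
u_\mu(x)=\int|x-y|^{2-n}\,d\mu(y),\qquad I(\mu)=\iint|x-y|^{2-n}\,d\mu(x)\,d\mu(y).
\]
The \emph{Newtonian capacity} of a compact set $K$ is $C(K)=\bigl(\inf_\mu I(\mu)\bigr)^{-1}$, the infimum being taken over all probability measures on $K$, with $1/\infty=0$ and $C(\emptyset)=0$. A set has large capacity when a unit of mass can be spread over it with little mutual repulsion. For a Borel or analytic set $E$, Choquet's capacitability theorem gives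
\begin{equation}\label{eq:inner}
C(E)=\sup\{C(K):\ K\subseteq E \text{ compact}\}\in[0,\infty].
\end{equation}
The sum of two Borel sets need not be Borel, but it is analytic, so its capacity is well defined. The following question is posed in \cite{problem}: is it true that
\begin{equation}\label{eq:main}
C(A+B)^{\frac1{n-2}}\ \ge\ C(A)^{\frac1{n-2}}+C(B)^{\frac1{n-2}}
\end{equation}
for all non-empty Borel sets $A,B\subseteq\mathbf{R}^n$? As quoted there, \eqref{eq:main} holds when $A$ and $B$ are convex bodies, and in the plane the logarithmic capacity satisfies $C_{\log}(A+B)\ge C_{\log}(A)+C_{\log}(B)$ for all non-empty compact sets, a result going back to Pommerenke, under slightly different assumptions on the sets, with another proof by Ransford.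

Capacity is monotone, and $C(\lambda E+p)=\lambda^{n-2}C(E)$ for $\lambda>0$ and $p\in\mathbf{R}^n$; a different normalization of the kernel multiplies $C$ by a constant and does not affect \eqref{eq:main}. Throughout, $D$ is the closed unit ball centered at the origin. It has capacity $1$, so $C(E)^{1/(n-2)}$ is a length: the radius of the ball with the same capacity as $E$. Inequality \eqref{eq:main} says that this radius is superadditive. It has the form of the Brunn--Minkowski inequality, with volume replaced by capacity and the degree of homogeneity $n$ replaced by $n-2$.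

The simplest cases suggest that the answer is yes. If $B$ is a point, $A+B$ is a translate of $A$ and $C(B)=0$, so equality holds. If $A=\alpha K$ and $B=\beta K$ with $\alpha,\beta>0$, then $A+B\supseteq(\alpha+\beta)K$ and \eqref{eq:main} follows from monotonicity, with equality when $K$ is convex. Balls also show that the exponent $\frac1{n-2}$ cannot be lowered, because $(\alpha+\beta)^\sigma<\alpha^\sigma+\beta^\sigma$ for $0<\sigma<1$. What makes general sets difficult is that capacity is not additive: the ball $D$, its interior and its boundary all have capacity $1$. One cannot cut $A$ and $B$ into pieces and add up the contributions.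

\begin{theorem}\label{thm:main}
Let $n\ge3$. Inequality \eqref{eq:main} holds for all non-empty Borel sets $A,B\subseteq\mathbf{R}^n$.
\end{theorem}

The word ``non-empty'' is needed: if $B=\emptyset$, then $A+B=\emptyset$ and \eqref{eq:main} fails as soon as $C(A)>0$.

The proof passes from the number $C(K)$ to a function that remembers it. If $K$ is compact and $C(K)>0$, the infimum defining $C(K)$ is attained by exactly one probability measure. This measure multiplied by $C(K)$ is the \emph{equilibrium measure} $\mu_K$, and $u_K:=u_{\mu_K}$ is the \emph{equilibrium potential} of $K$. It takes values in $(0,1]$, equals $1$ on $K$ up to a set of capacity zero, is harmonic off $K$, and behaves like $C(K)|x|^{2-n}$ at infinity.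

\begin{theorem}\label{thm:pointwise}
Let $A,B\subseteq\mathbf{R}^n$ be compact sets of positive capacity. Then
\begin{equation}\label{eq:pointwise}
u_{A+B}(x+y)\ \ge\ \min\bigl(u_A(x),u_B(y)\bigr)\qquad\text{for all }x,y\in\mathbf{R}^n .
\end{equation}
\end{theorem}

\begin{theorem}\label{thm:equality}
Let $A,B\subseteq\mathbf{R}^n$ be compact sets of positive capacity. Equality holds in \eqref{eq:main} if and only if there are a compact convex set $K$ with $C(K)>0$, points $p,q$ and numbers $\alpha,\beta>0$ such that
\[
p+\alpha\,\partial K\subseteq A\subseteq p+\alpha K,\qquad q+\beta\,\partial K\subseteq B\subseteq q+\beta K .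
\]
\end{theorem}

Here $\partial K$ is the topological boundary in $\mathbf{R}^n$; it equals $K$ if $K$ has no interior. Extremal sets need not be convex: two spheres $\alpha\,\partial D$ and $\beta\,\partial D$ give equality, since their sum lies between $(\alpha+\beta)\,\partial D$ and $(\alpha+\beta)D$. Neither hypothesis of Theorem~\ref{thm:equality} can be dropped. If $B$ is a point, equality holds for every $A$. If $A$ is the sphere $\partial D$ with one point removed and $B=D$, then $C(A)=1$ (the normalized surface measure has energy $1$, so its restriction to the complement of a small cap shows $C(A)\ge m^2$ with mass $m$ close to $1$) and $A+B\subseteq 2D$, so equality holds; but a compact convex set $K'$ with $\partial K'\subseteq A\subseteq K'$ would have to be $D$, and $\partial D\not\subseteq A$.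

Theorem~\ref{thm:main} uses \eqref{eq:pointwise} only for sets that are unions of balls of a fixed radius (Proposition~\ref{prop:padded}). A reader interested in Theorem~\ref{thm:main} alone can stop after Section~\ref{sec:capacity}.

\section{The idea: level sets and a computation in one variable}\label{sec:idea}

For $0<t\le 1$ let $L_t(K)=\{x:\ u_K(x)\ge t\}$. Inequality \eqref{eq:pointwise} is the family of inclusions
\begin{equation}\label{eq:levels}
L_t(A)+L_t(B)\subseteq L_t(A+B),\qquad 0<t\le1 .
\end{equation}
At $t=1$ the level sets are, roughly, the sets themselves, and there is little to prove. As $t\to0$, the set $L_t(K)$ looks like the ball of radius $(C(K)/t)^{1/(n-2)}$, and \eqref{eq:levels} turns into \eqref{eq:main}. The task is to carry the inclusion from $t=1$ down to $t=0$ using only that the potentials are harmonic in between.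

\begin{example}\label{ex:balls}
For a ball, $u_{\alpha D}(x)=\min\bigl(1,(\alpha/|x|)^{n-2}\bigr)$, so $L_t(\alpha D)=\alpha\rho D$ with $\rho=t^{-1/(n-2)}$. For $A=\alpha D$ and $B=\beta D$ the inclusion \eqref{eq:levels} is an equality, and \eqref{eq:pointwise} is the triangle inequality. Equality in \eqref{eq:pointwise} occurs at $x=\alpha\rho e$, $y=\beta\rho e$, where $|e|=1$ and $0<t<1$. There the three gradients are parallel, of lengths
\[
a=\frac{(n-2)t}{\alpha\rho},\qquad b=\frac{(n-2)t}{\beta\rho},\qquad c=\frac{(n-2)t}{(\alpha+\beta)\rho},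
\]
so that $\frac1c=\frac1a+\frac1b$. The number $1/|\nabla u|$ is the speed at which a level surface of $u$ moves when the level changes at unit rate: at a point where \eqref{eq:pointwise} is tight, the speeds add.
\end{example}

For general sets, the level sets are neither convex nor smooth, and their Minkowski sum has no convenient description. We avoid it by keeping $x$ and $y$ as independent variables and asking what happens at a point where $v(x+y)-\min(f(x),g(y))$ is smallest. The mechanism is already visible in one variable, where ``harmonic'' means $v''=0$.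

Let $f,g,v$ be smooth real functions near $x$, $y$, $z=x+y$, with $f(x)=g(y)=t_0$, $a=f'(x)>0$, $b=g'(y)>0$, and suppose that $F(x',y')=v(x'+y')-\min(f(x'),g(y'))$ has a local minimum at $(x,y)$. The function $F$ is not smooth, but it is smooth along the curve on which $f$ and $g$ agree. Let $X(t)$ and $Y(t)$ be the local inverses of $f$ and $g$. Differentiating $f(X(t))=t$ twice gives $X'=1/f'$ and $X''=-f''/f'^3$, and the same holds for $Y$ and $g$. The function
\[
\varphi(t)=F(X(t),Y(t))=v(X(t)+Y(t))-t
\]
has a local minimum at $t_0$. With $c=v'(z)$, the condition $\varphi'(t_0)=0$ reads $c\,(\frac1a+\frac1b)=1$, the relation of Example~\ref{ex:balls}, and in particular $c>0$. The condition $\varphi''(t_0)=v''(X'+Y')^2+v'(X''+Y'')\ge0$ reads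
\begin{equation}\label{eq:onevar}
\frac{v''(z)}{c^2}\ \ge\ c\left(\frac{f''(x)}{a^3}+\frac{g''(y)}{b^3}\right).
\end{equation}
If $v''=0$ while $f''>0$ and $g''>0$, no such minimum exists.

In $\mathbf{R}^n$ we shall move $x$ with velocity $\omega/a$ and $y$ with velocity $\omega/b$ for an arbitrary vector $\omega$, obtain \eqref{eq:onevar} with second derivatives in the direction $\omega$, and sum over an orthonormal basis, so that the second derivatives become Laplacians. Three difficulties remain.
\begin{itemize}
\item[(i)] For $f=u_A$, $g=u_B$, $v=u_{A+B}$ all Laplacians vanish and there is no contradiction; Example~\ref{ex:balls} shows that such minima do occur. We replace $u_A$ and $u_B$ by powers $u_A^\gamma$ and $u_B^\gamma$ with $\gamma>1$. These are smaller, have positive Laplacian where the gradient does not vanish, and tend to $u_A$ and $u_B$ as $\gamma\downarrow 1$.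
\item[(ii)] The gradients may vanish. If only one of $\nabla f(x)$, $\nabla g(y)$ vanishes, Hopf's boundary lemma gives a contradiction. The case where both vanish is excluded in advance by multiplying $g$ by a generic constant $\kappa<1$.
\item[(iii)] The minimum must exist and lie where the three potentials are harmonic. For this we first treat sets whose potentials are continuous, and then approximate.
\end{itemize}

\section{Equilibrium potentials}\label{sec:potential}

All measures are positive, finite and compactly supported. A function $w:\mathbf{R}^n\to(-\infty,\infty]$, $w\not\equiv\infty$, is \emph{superharmonic} if it is lower semicontinuous and its value at each point is at least its mean over every sphere centered at that point. A set is \emph{polar} if it is contained in a Borel set of capacity $0$, and a property holds \emph{quasi-everywhere} (q.e.) if it holds outside a polar set. We use the following textbook facts \cite{AG,Landkof}.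

\begin{itemize}
\item[(P1)] \emph{Potentials.} For $\mu\neq0$, the potential $u_\mu$ is positive and superharmonic on $\mathbf{R}^n$, harmonic off $\operatorname{supp}\mu$, and $|x|^{n-2}u_\mu(x)\to\mu(\mathbf{R}^n)$ as $|x|\to\infty$. In the sense of distributions $\Delta u_\mu=-c_n\mu$ with a constant $c_n>0$. Hence $u_\mu$ determines $\mu$, and $\mu$ vanishes on every open set on which $u_\mu$ is constant.
\item[(P2)] \emph{Equilibrium.} Let $K$ be compact with $C(K)>0$. Then $\mu_K$ has mass $C(K)$ and energy $C(K)$, and it is the only measure on $K$ with mass $C(K)$ and energy at most $C(K)$. Moreover $u_K\le1$ everywhere, $u_K=1$ q.e.\ on $K$, and $u_{\lambda K+p}(\lambda x+p)=u_K(x)$ for $\lambda>0$. For the ball, $\mu_D$ is the normalized surface measure on $\partial D$ and $u_D(x)=\min(1,|x|^{2-n})$.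
\item[(P3)] \emph{Polar sets.} A finite union of polar sets is polar. A measure of finite energy does not charge Borel polar sets; in particular polar sets are Lebesgue null. If $\Omega$ is open and connected and $N\subseteq\Omega$ is polar and relatively closed, then $\Omega\setminus N$ is connected. If $h$ is bounded and harmonic on a bounded open set $W$ and $h(x)\to1$ as $x\to p$ for q.e.\ $p\in\partial W$, then $h\equiv1$.
\item[(P4)] \emph{Domination principle.} If $I(\mu)<\infty$, $w\ge0$ is superharmonic and $w\ge u_\mu$ $\mu$-a.e., then $w\ge u_\mu$ everywhere.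
\item[(P5)] \emph{Averages.} The mean of a superharmonic function $w$ over the ball $z+rD$ tends to $w(z)$ as $r\downarrow0$. Hence superharmonic functions that agree Lebesgue a.e.\ agree everywhere.
\item[(P6)] \emph{Harmonic functions.} They are real-analytic. A harmonic function on a connected open set that has a local extremum, or is constant on a ball, is constant. If $w\ge0$ is harmonic in the open ball of center $x_0$ and radius $r$, then $w(x)\ge r^{n-2}(r-|x-x_0|)(r+|x-x_0|)^{1-n}\,w(x_0)$ there (Harnack's inequality).
\end{itemize}

\begin{lemma}\label{lem:basic}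
Let $K$ be compact with $C(K)>0$.
\begin{itemize}
\item[(a)] If $L\supseteq K$ is compact, then $u_K\le u_L$.
\item[(b)] $u_K$ is continuous at every point where $u_K=1$.
\item[(c)] $u_K<1$ on the unbounded component of $K^c$. If $K$ is convex, $u_K<1$ on $K^c$.
\item[(d)] $u_K=1$ on $\operatorname{int}K$ and on every closed ball contained in $K$. Moreover $\operatorname{supp}\mu_K\subseteq\partial K$ and $C(\partial K)=C(K)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $u_L=1$ q.e.\ on $L$, hence $\mu_K$-a.e.\ by (P3), while $u_K\le1$. Apply (P4).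

(b) Lower semicontinuity gives $\liminf_{x\to p}u_K(x)\ge u_K(p)=1$, and $u_K\le1$.

(c) If $u_K$ took its maximal value $1$ in the unbounded component, it would be constant there by (P6), whereas $u_K\to0$ at infinity. If $K$ is convex, $k\in K$ and $x\notin K$, the ray $\{x+s(x-k):s\ge0\}$ misses $K$; so $K^c$ is connected.

(d) If $D'\subseteq K$ is a closed ball, then $u_K\ge u_{D'}=1$ on $D'$ by (a). So $u_K=1$ on $\operatorname{int}K$, and $\mu_K$ vanishes there by (P1). The probability measure $\mu_K/C(K)$ lives on $\partial K$ and has energy $1/C(K)$, so $C(\partial K)\ge C(K)$; the reverse inequality is monotonicity.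
\end{proof}

For a general compact set, $u_K$ can be smaller than $1$ at some points of $K$ and discontinuous there. The next class of sets avoids this, is stable under Minkowski addition, and approximates every compact set.

\begin{definition}
A non-empty compact set is \emph{padded} if it is a union of closed balls of one fixed radius $\varepsilon>0$.
\end{definition}

If $A$ is padded and $B$ is non-empty and compact, then $A+B$ is padded. In particular the closed $\varepsilon$-neighborhood $K+\varepsilon D$ of a non-empty compact set $K$ is padded, and $(A+\varepsilon D)+(B+\varepsilon D)=(A+B)+2\varepsilon D$.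

\begin{lemma}\label{lem:padded}
Let $K$ be padded. Then $C(K)>0$, $u_K=1$ on $K$, and $u_K$ is continuous on $\mathbf{R}^n$. If $u_K(z)<1$, then $z\notin K$ and $u_K$ is not constant on any ball centered at $z$.
\end{lemma}

\begin{proof}
The set $K$ contains a ball, so $C(K)>0$, and $u_K=1$ on $K$ by Lemma~\ref{lem:basic}(d). Thus $u_K$ is continuous at the points of $K$ by Lemma~\ref{lem:basic}(b), and it is harmonic off $K$. Let $u_K(z)<1$; then $z\notin K$. If $u_K$ is constant near $z$, it is constant on the component $W$ of $K^c$ containing $z$. If $W$ is bounded, $\partial W$ is a non-empty subset of $K$ and by continuity the constant is $1$, contrary to $u_K(z)<1$. If $W$ is unbounded, the constant is $0$, contrary to $u_K>0$.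
\end{proof}

\begin{lemma}\label{lem:approx}
Let $K$ be non-empty and compact. Then $C(K+\varepsilon D)\to C(K)$ as $\varepsilon\downarrow0$. If $C(K)>0$ and $x\notin K$, then $u_{K+\varepsilon D}(x)\to u_K(x)$.
\end{lemma}

\begin{proof}
By monotonicity, $C(K+\varepsilon D)$ decreases to a limit $c\ge C(K)$. If $c=0$ there is nothing to prove, so let $c>0$. Write $\mu_\varepsilon=\mu_{K+\varepsilon D}$. For $\varepsilon\le1$ these measures live on $K+D$ and have bounded mass, so every sequence $\varepsilon_j\downarrow0$ has a subsequence along which $\mu_{\varepsilon_j}$ converges weak-$*$ to a measure $\nu$. The limit lives on $K$ and has mass $c$. For each $M>0$ the kernel $\min(|x-y|^{2-n},M)$ is continuous, so its integral against $\nu\times\nu$ is at most $\liminf I(\mu_{\varepsilon_j})=c$; letting $M\to\infty$ gives $I(\nu)\le c$. The probability measure $\nu/c$ has energy at most $1/c$, so $C(K)\ge c$. Hence $C(K)=c$, and $\nu=\mu_K$ by (P2). The limit does not depend on the subsequence, so $\mu_\varepsilon\to\mu_K$. If $x\notin K$, the function $y\mapsto|x-y|^{2-n}$ is continuous on $K+\varepsilon_0D$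 for $\varepsilon_0<\operatorname{dist}(x,K)$, and the convergence of the potentials follows.
\end{proof}

\section{Contact points and critical values}\label{sec:contact}

This section is calculus. Let $f,g,v$ be real functions defined near points $x$, $y$, $z=x+y$ of $\mathbf{R}^n$, and put
\[
F(x',y')=v(x'+y')-\min\bigl(f(x'),g(y')\bigr).
\]
We call $(x,y)$ a \emph{contact point} if $f(x)=g(y)$ and $F$ has a local minimum at $(x,y)$. Gradients and Hessians of $f,g,v$ are taken at $x,y,z$ respectively.

\begin{lemma}[First order]\label{lem:first}
Let $f,g,v$ be $C^1$ and let $(x,y)$ be a contact point. Then there is $s\in[0,1]$ with $\nabla v=s\nabla f=(1-s)\nabla g$.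
\end{lemma}

\begin{proof}
Consider on $\mathbf{R}^{2n}$ the linear forms
\[
M_1(\xi,\eta)=\langle\nabla v,\xi+\eta\rangle-\langle\nabla f,\xi\rangle,\qquad
M_2(\xi,\eta)=\langle\nabla v,\xi+\eta\rangle-\langle\nabla g,\eta\rangle .
\]
Since $f(x)=g(y)$, the one-sided derivative of $F$ at $(x,y)$ in the direction $(\xi,\eta)$ is $\max(M_1,M_2)(\xi,\eta)$, and it is nonnegative. So the image of the linear map $(M_1,M_2):\mathbf{R}^{2n}\to\mathbf{R}^2$ misses the open negative quadrant and, being a subspace, also the open positive quadrant. It is therefore contained in the span of a vector $(t_1,t_2)\ne0$ with $t_1t_2\le0$. For $s=|t_2|/(|t_1|+|t_2|)$ we have $st_1+(1-s)t_2=0$, hence $sM_1+(1-s)M_2=0$. Setting $\eta=0$ gives $\nabla v=s\nabla f$, and setting $\xi=0$ gives $\nabla v=(1-s)\nabla g$.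
\end{proof}

For the second-order condition we need, as in Section~\ref{sec:idea}, curves along which $f$ and $g$ agree. It is enough that they agree up to second order. To first order this restricts the velocity $(\xi,\eta)$ to a hyperplane $V$, and to second order it is arranged by a correction in the direction of the gradient.

\begin{lemma}[Second order]\label{lem:second}
Let $f,g,v$ be $C^3$, let $(x,y)$ be a contact point, and assume $\nabla v\ne0$. Then there are a unit vector $e$ and numbers $a,b,c>0$ with
\[
\nabla f=ae,\qquad \nabla g=be,\qquad \nabla v=ce,\qquad \frac1c=\frac1a+\frac1b .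
\]
The quadratic form
\[
Q(\xi,\eta)=D^2v(\xi+\eta,\xi+\eta)-\frac ca\,D^2f(\xi,\xi)-\frac cb\,D^2g(\eta,\eta)
\]
is nonnegative on $V=\{(\xi,\eta):\ a\langle\xi,e\rangle=b\langle\eta,e\rangle\}$. The form $\widehat Q(\omega)=Q(\omega/a,\omega/b)$ on $\mathbf{R}^n$ is nonnegative, and
\begin{equation}\label{eq:trace}
0\ \le\ \operatorname{tr}\widehat Q=\frac{\Delta v}{c^2}-c\left(\frac{\Delta f}{a^3}+\frac{\Delta g}{b^3}\right).
\end{equation}
\end{lemma}

\begin{proof}
Let $c=|\nabla v|$ and $e=\nabla v/c$. In Lemma~\ref{lem:first}, $s\ne0$ and $s\neq1$ because $\nabla v\neq0$. So $\nabla f=ae$ and $\nabla g=be$ with $a=c/s$, $b=c/(1-s)$, and $\frac1a+\frac1b=\frac{s+(1-s)}c=\frac1c$.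

Let $(\xi,\eta)\in V$ and $\ell=a\langle\xi,e\rangle=b\langle\eta,e\rangle$. For small $r$ put
\[
x'=x+r\xi-\frac{r^2}{2a}D^2f(\xi,\xi)\,e,\qquad y'=y+r\eta-\frac{r^2}{2b}D^2g(\eta,\eta)\,e .
\]
By Taylor's formula,
\[
f(x')=f(x)+\Bigl(r\ell-\frac{r^2}2D^2f(\xi,\xi)\Bigr)+\frac{r^2}2D^2f(\xi,\xi)+O(r^3)=f(x)+r\ell+O(r^3),
\]
and the same computation gives $g(y')=g(y)+r\ell+O(r^3)$. So $\min(f(x'),g(y'))=f(x)+r\ell+O(r^3)$. Since $c\langle\xi+\eta,e\rangle=c\ell(\frac1a+\frac1b)=\ell$,
\[
v(x'+y')=v(z)+r\ell-\frac{r^2}2\Bigl(\frac ca D^2f(\xi,\xi)+\frac cb D^2g(\eta,\eta)\Bigr)+\frac{r^2}2D^2v(\xi+\eta,\xi+\eta)+O(r^3).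
\]
Therefore $0\le F(x',y')-F(x,y)=\frac{r^2}2Q(\xi,\eta)+O(r^3)$, and $Q(\xi,\eta)\ge0$.

For $\omega\in\mathbf{R}^n$ we have $(\omega/a,\omega/b)\in V$ and $\omega/a+\omega/b=\omega/c$, so
\[
0\le\widehat Q(\omega)=\frac1{c^2}D^2v(\omega,\omega)-\frac c{a^3}D^2f(\omega,\omega)-\frac c{b^3}D^2g(\omega,\omega).
\]
Summing over an orthonormal basis gives \eqref{eq:trace}.
\end{proof}

At a contact point where $\nabla f$ and $\nabla g$ both vanish, these lemmas give nothing useful. Such a point makes the common value $f(x)=g(y)$ a critical value of both functions. We want to prevent this by replacing $g$ with $\kappa g$, so we must know that the ratios of critical values do not exhaust an interval. Sard's theorem is not enough for this: the middle-thirds Cantor set $T$ is null and $T-T=[-1,1]$, so the ratios of elements of the null set $\exp(T)$ fill $[e^{-1},e]$. Analyticity gives more.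

\begin{lemma}\label{lem:critical}
A real-analytic function $f$ on a second countable real-analytic manifold $M$ has at most countably many critical values.
\end{lemma}

\begin{proof}
We use induction on $d=\dim M$. If $d=0$, then $M$ is countable. Let $d\ge1$, cover $M$ by countably many connected charts, and let $p$ be a critical point in a chart $U$. If all partial derivatives of $f$ of order $\ge1$ vanish at $p$, then $f$ is constant on $U$; such points contribute at most one value per chart. Otherwise let $m$ be the least order $\geq 1$ of a partial derivative that does not vanish at $p$. Then $m\ge2$ because $p$ is critical, and some partial derivative $h$ of $f$ of order $m-1\ge1$ satisfies $h(p)=0$, $dh(p)\ne0$. So $p$ lies in $N=\{x\in U:\ h(x)=0,\ dh(x)\ne0\}$, which is an analytic submanifold of dimension $d-1$ by the implicit function theorem, and $p$ is critical for $f|_N$ because $df(p)=0$. There are countably many such $N$, one for each chart and multi-index, and each $f|_N$ has countably many critical values by induction.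
\end{proof}

\section{The pointwise inequality for padded sets}\label{sec:padded}

\begin{proposition}\label{prop:padded}
Inequality \eqref{eq:pointwise} holds when $A$ and $B$ are padded.
\end{proposition}

\begin{proof}
The set $A+B$ is padded. Put $v=u_{A+B}$. By Lemma~\ref{lem:padded} the three potentials $u_A,u_B,v$ are continuous. Fix $\gamma>1$. The functions $u_A^\gamma$ and $u_B^\gamma$ are positive and real-analytic on $A^c$ and $B^c$, so by Lemma~\ref{lem:critical} they have countably many critical values there. Call $\kappa\in(0,1)$ \emph{admissible} if it is not the ratio of a critical value of $u_A^\gamma$ to a critical value of $u_B^\gamma$. All but countably many $\kappa$ are admissible. Fix such a $\kappa$ and put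
\[
f=u_A^\gamma,\qquad g=\kappa\,u_B^\gamma,\qquad F(x,y)=v(x+y)-\min\bigl(f(x),g(y)\bigr).
\]
Then $f\le u_A$, $g\le u_B$, and no number is a critical value of both $f|_{A^c}$ and $g|_{B^c}$. We claim that $F\ge0$ on $\mathbf{R}^{2n}$. Letting $\kappa\to1$ through admissible values and then $\gamma\downarrow1$ gives \eqref{eq:pointwise}.

Suppose that $F$ takes a negative value. Since $v\ge0$ and $\min(f(x),g(y))\to0$ as $\max(|x|,|y|)\to\infty$, the continuous function $F$ attains a negative minimum at some point $(x,y)$. Put $z=x+y$.

\medskip\noindent\emph{The minimum lies off the sets.} If $x\in A$, then $x+B\subseteq A+B$, and Lemma~\ref{lem:basic}(a) gives $v(z)\ge u_{x+B}(x+y)=u_B(y)\ge g(y)$, so $F(x,y)\ge0$. If $y\in B$, then $A+y\subseteq A+B$ and $v(z)\ge u_A(x)\ge f(x)$, so again $F(x,y)\geq0$. Hence $x\notin A$ and $y\notin B$. Also $v(z)<\min(f(x),g(y))\le1$, so by Lemma~\ref{lem:padded} we have $z\notin A+B$ and $v$ is not constant near $z$. Thus $u_A,u_B,v$ are harmonic near $x,y,z$.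

\medskip\noindent\emph{The minimum is a contact point.} Suppose $f(x)<g(y)$. For $y'$ near $y$ we still have $f(x)<g(y')$, so $v(x+y')-f(x)=F(x,y')\ge F(x,y)=v(z)-f(x)$. Then $v$ has a local minimum at $z$ and is constant near $z$ by (P6), a contradiction. If $f(x)>g(y)$, vary $x$ instead of $y$. Hence $f(x)=g(y)=:t$.

\medskip\noindent\emph{The case $\nabla v(z)=0$.} By the choice of $\kappa$, the gradients $\nabla f(x)$ and $\nabla g(y)$ do not both vanish. Assume $\nabla f(x)\ne0$; otherwise exchange the roles of $(f,x)$ and $(g,y)$ in what follows. If $f(x+\xi)\ge t$, then $\min(f(x+\xi),g(y))=t$, and $F(x+\xi,y)\ge F(x,y)$ says that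
\[
w(\xi):=v(z+\xi)-v(z)\ \ge\ 0 .
\]
Let $e=\nabla f(x)/|\nabla f(x)|$. By Taylor's formula $f(x+\xi)-t\ge|\nabla f(x)|\langle e,\xi\rangle-M|\xi|^2$ for small $\xi$ and some $M>0$, and on the ball $|\xi-re|\le r$ we have $|\xi|^2\le2r\langle e,\xi\rangle$. So for small $r>0$ we have $f(x+\xi)\geq t$, and hence $w\ge0$, on this ball, and $w$ is harmonic in a ball centered at $0$ that contains it. If $w(re)=0$, then $w$ has a local minimum at $re$ and $v$ is constant near $z$ by (P6), which is false. So $w(re)>0$, and Harnack's inequality at $\xi=\delta e$, $0<\delta<r$, gives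
\[
v(z+\delta e)-v(z)\ \ge\ \frac{r^{n-2}\,\delta}{(2r)^{n-1}}\,w(re).
\]
Thus $\langle\nabla v(z),e\rangle>0$ (this is Hopf's boundary lemma), contrary to $\nabla v(z)=0$.

\medskip\noindent\emph{The case $\nabla v(z)\neq0$.} Lemma~\ref{lem:second} applies; in particular $\nabla u_A(x)\ne0$ and $\nabla u_B(y)\ne0$. Since $u_A$ is harmonic near $x$,
\[
\Delta f(x)=\gamma(\gamma-1)\,u_A(x)^{\gamma-2}|\nabla u_A(x)|^2>0,
\]
and $\Delta g(y)=\kappa\gamma(\gamma-1)u_B(y)^{\gamma-2}|\nabla u_B(y)|^2>0$, while $\Delta v(z)=0$. The right side of \eqref{eq:trace} is negative, a contradiction.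

Both cases are impossible, so $F\ge0$.
\end{proof}

\section{The capacity inequality}\label{sec:capacity}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Padded sets.} Let $\alpha=C(A)^{1/(n-2)}$ and $\beta=C(B)^{1/(n-2)}$; both are positive. Far away, the potentials of $A$ and $B$ look like those of $\alpha D$ and $\beta D$, so we test \eqref{eq:pointwise} at the points where it is tight for these balls: $x=R\alpha e$, $y=R\beta e$ with $|e|=1$. Multiply by $R^{n-2}$ and let $R\to\infty$. By (P1),
\[
C(A+B)\,(\alpha+\beta)^{2-n}\ \ge\ \min\bigl(C(A)\alpha^{2-n},\,C(B)\beta^{2-n}\bigr)=1,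
\]
which is \eqref{eq:main}.

\emph{Non-empty compact sets}, of capacity zero or not. Apply the previous case to $A+\varepsilon D$ and $B+\varepsilon D$, whose sum is $(A+B)+2\varepsilon D$, and let $\varepsilon\downarrow0$ using Lemma~\ref{lem:approx}.

\emph{Borel sets.} For non-empty compact sets $K\subseteq A$ and $L\subseteq B$, the set $K+L\subseteq A+B$ is compact, so
\[
C(A+B)^{\frac1{n-2}}\ge C(K+L)^{\frac1{n-2}}\ge C(K)^{\frac1{n-2}}+C(L)^{\frac1{n-2}} .
\]
Take suprema over $K$ and $L$ and use \eqref{eq:inner}; since $A$ and $B$ are non-empty, the restriction to non-empty $K$ and $L$ does not change the suprema. This is the only place where the Borel hypothesis enters.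
\end{proof}

\section{The pointwise inequality for compact sets}\label{sec:compact}

Approximation from outside gives \eqref{eq:pointwise} when $x+y\notin A+B$. On $A+B$ the potential may drop below $1$ on a polar set, and there we recover the inequality by averaging.

\begin{proof}[Proof of Theorem~\ref{thm:pointwise}]
The set $A+B$ contains a translate of $A$, so $C(A+B)>0$. Put $v=u_{A+B}$. By Proposition~\ref{prop:padded} and Lemma~\ref{lem:basic}(a), for all $x,y$ and $\varepsilon>0$,
\[
u_{(A+B)+2\varepsilon D}(x+y)\ \ge\ \min\bigl(u_{A+\varepsilon D}(x),u_{B+\varepsilon D}(y)\bigr)\ \ge\ \min\bigl(u_A(x),u_B(y)\bigr).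
\]
If $x+y\notin A+B$, let $\varepsilon\downarrow0$ and use Lemma~\ref{lem:approx}.

Now let $z=x+y\in A+B$ and $\delta>0$. By lower semicontinuity there is $r_0>0$ with $u_A(x+\xi)\ge u_A(x)-\delta$ for $|\xi|\le r_0$. Put $m_\delta=\min(u_A(x)-\delta,u_B(y))\le1$ and let $|\xi|\le r_0$. If $z+\xi\notin A+B$, the first case applied to $(x+\xi,y)$ gives $v(z+\xi)\ge m_\delta$. At Lebesgue almost every point of $A+B$ we have $v=1\ge m_\delta$ by (P2) and (P3). So $v\ge m_\delta$ a.e.\ on $z+r_0D$, and $v(z)\ge m_\delta$ by (P5). Let $\delta\downarrow0$.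
\end{proof}

\section{The case of equality}\label{sec:equality}

One direction of Theorem~\ref{thm:equality} is short. If $A$ and $B$ are as in the statement, then Lemma~\ref{lem:basic}(d) and monotonicity give $C(A)=\alpha^{n-2}C(K)$ and $C(B)=\beta^{n-2}C(K)$. By convexity $A+B\subseteq p+q+(\alpha+\beta)K$, so $C(A+B)^{1/(n-2)}\le(\alpha+\beta)\,C(K)^{1/(n-2)}=C(A)^{1/(n-2)}+C(B)^{1/(n-2)}$, and Theorem~\ref{thm:main} gives the reverse inequality.

For the converse we work from infinity inward. Far level sets are smooth and strictly convex whatever the set is. Equality in \eqref{eq:main} forces equality in \eqref{eq:levels} for small $t$, which produces a whole sphere of contact points for the harmonic functions themselves. There \eqref{eq:trace} is an equality, and this forces the far level sets to be homothetic. After rescaling, $A$, $B$ and $A+B$ have the same potential near infinity, hence everywhere. Theorem~\ref{thm:pointwise} then becomes a convexity property of this one potential, and $K$ is read off from it. We begin with three lemmas.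

\subsection{Far level sets}

\begin{lemma}\label{lem:far}
Let $K$ be compact with $C(K)>0$. For all sufficiently small $t>0$ the set $L=L_t(K)$ has the following properties.
\begin{itemize}
\item[(a)] $L$ is compact, convex and padded, and $K\subseteq\operatorname{int}L$. Its boundary is a smooth hypersurface on which $u_K=t$ and $\nabla u_K\ne0$.
\item[(b)] The Gauss map $-\nabla u_K/|\nabla u_K|:\partial L\to S^{n-1}$ is a diffeomorphism, and the preimage of $\theta$ is the unique point of $L$ at which $\langle\theta,\cdot\rangle$ is largest.
\item[(c)] $u_L=u_K/t$ off $L$, and $C(L)=C(K)/t$.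
\end{itemize}
\end{lemma}

\begin{proof}
Let $K\subseteq\rho D$, define $R$ by $t=C(K)R^{2-n}$, and rescale:
\[
k_R(x)=\frac{u_K(Rx)}t=\frac1{C(K)}\int|x-y/R|^{2-n}\,d\mu_K(y),\qquad L=R\,\{k_R\ge1\}.
\]
As $t\downarrow0$ we have $R\to\infty$. Differentiation under the integral shows that $k_R\to|x|^{2-n}$ in $C^2$ on the annulus $\frac12\le|x|\le2$, so $\psi_R:=k_R^{-2/(n-2)}\to|x|^2$ in $C^2$ there. We extend $\psi_R$ to a convex function on $\mathbf{R}^n$. Let $\chi$ be smooth, supported in $\frac12<|x|<2$ and equal to $1$ on $\frac34\le|x|\le\frac32$, and put $\phi=|x|^2+\chi\cdot(\psi_R-|x|^2)$. For large $R$ we have $\rho/R<\frac14$ and, on all of $\mathbf{R}^n$,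
\[
\bigl|\phi-|x|^2\bigr|\le\tfrac14,\qquad|\nabla\phi-2x|\le\tfrac12,\qquad |\omega|^2\le D^2\phi(\omega,\omega)\le3|\omega|^2 .
\]
If $|x|\le\frac34$, then $\phi<1$, and $k_R>1$ because $|x-y/R|<1$ for $y\in K$. If $|x|\ge\frac32$, then $\phi>1$, and $k_R<1$ because $|x-y/R|>1$. In between, $\phi=\psi_R$. Hence $L=RL'$ with $L'=\{\phi\le1\}$.

(a) The set $L'$ is compact, convex, and contains $K/R$ in its interior. The level set $\{\phi=1\}$ lies in $\frac34<|x|<\frac32$, where $|\nabla\phi|\ge1$; so it is a smooth hypersurface and equals $\partial L'$. On it $k_R=1$ and $\nabla\phi=-\frac2{n-2}\nabla k_R$. To see that $L'$ is padded, let $p\in\partial L'$ and $N=\nabla\phi(p)$. Then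
\[
\phi(p+\xi)\le1+\langle N,\xi\rangle+\tfrac32|\xi|^2=1+\tfrac32\bigl(|\xi+N/3|^2-|N/3|^2\bigr),
\]
so $L'$ contains the ball of center $p-N/3$ and radius $|N|/3\ge\frac13$, hence also the ball of center $p-N/(3|N|)$ and radius $\frac13$. Let $x\in L'$ be at distance $d$ from $\partial L'$. If $d\ge\frac13$, then $x+\frac13D\subseteq L'$. If $d<\frac13$ and $p$ is a nearest boundary point, then $x-p$ is normal to $\partial L'$ and $\langle N,x-p\rangle\le\phi(x)-\phi(p)\le0$, so $x=p-dN/|N|$ lies in the ball of radius $\frac13$ just found.

(b) It suffices to treat $\nu=\nabla\phi/|\nabla\phi|$ on $\partial L'$. If $p\in\partial L'$ and $x\in L'\setminus\{p\}$, strict convexity gives $\langle\nabla\phi(p),x-p\rangle<\phi(x)-\phi(p)\le0$, so $p$ is the unique maximum point of $\langle\nu(p),\cdot\rangle$ on $L'$; thus $\nu$ is injective. Given $\theta$, a maximum point $p$ of $\langle\theta,\cdot\rangle$ on $L'$ lies on $\partial L'$, where $\nabla\phi(p)$ is a positive multiple of $\theta$; thus $\nu$ is surjective. For a tangent vector $\tau\ne0$ at $p$, $\langle d\nu(\tau),\tau\rangle=D^2\phi(\tau,\tau)/|\nabla\phi|>0$,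 so $d\nu$ is invertible, and the inverse function theorem applies.

(c) By Lemma~\ref{lem:padded}, $u_L-u_K/t$ is continuous on the closure of $L^c$, harmonic on $L^c$, zero on $\partial L$, and tends to zero at infinity. By the maximum principle it vanishes on $L^c$. Multiply by $|x|^{n-2}$ and let $|x|\to\infty$.
\end{proof}

\subsection{The potential near infinity determines the equilibrium measure}

A measure is not determined by its potential near infinity: the unit mass at the origin and $\mu_D$ have the same potential off $D$. Equilibrium measures are determined, because the potential shows where the set begins: it is the place where the value $1$ is reached.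

\begin{lemma}\label{lem:unique}
Let $E,G$ be compact sets of positive capacity with $u_E=u_G$ outside some ball. Then $u_E=u_G$ everywhere and $\mu_E=\mu_G$.
\end{lemma}

\begin{proof}
Let $\Omega_E,\Omega_G,\Omega$ be the unbounded components of $E^c$, $G^c$, $(E\cup G)^c$. Then $\Omega\subseteq\Omega_E\cap\Omega_G$, $\partial\Omega\subseteq E\cup G$, and $u_E=u_G$ on $\Omega$ by (P6). We show that $u_E=1$ q.e.\ on $\Omega^c$.

First, $u_E=1$ q.e.\ on $\Omega_E^c$. This holds on $E$ by (P2). If $W$ is a bounded component of $E^c$, then $\partial W\subseteq E$, so $u_E$ has limit $1$ at q.e.\ point of $\partial W$ by Lemma~\ref{lem:basic}(b), and $u_E=1$ on $W$ by (P3).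

Second, $\Omega_E\setminus\Omega$ is polar. Let $N=\partial\Omega\cap\Omega_E$ and $p\in N$. Then $p\notin E$, so $p\in G$. If $u_G(p)=1$, then $u_G$ is continuous at $p$, and so is $u_E$; letting $x\to p$ in $\Omega$ gives $u_E(p)=u_G(p)=1$, contrary to Lemma~\ref{lem:basic}(c). So $N\subseteq\{p\in G:\ u_G(p)<1\}$ is polar. It is relatively closed in $\Omega_E$, so $\Omega_E\setminus N$ is connected by (P3). But $\Omega_E\setminus N$ is the disjoint union of the open sets $\Omega\neq\emptyset$ and $\Omega_E\setminus\overline\Omega$. Hence $\Omega_E\setminus\overline\Omega=\emptyset$ and $\Omega_E\setminus\Omega=N$.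

Since $\Omega^c=\Omega_E^c\cup(\Omega_E\setminus\Omega)$, we get $u_E=1$ q.e.\ on $\Omega^c$. The hypotheses are symmetric in $E$ and $G$, so also $u_G=1$ q.e.\ on $\Omega^c$. Thus $u_E=u_G$ q.e., hence a.e., hence everywhere by (P5), and $\mu_E=\mu_G$ by (P1).
\end{proof}

\subsection{Convexity from one fixed ratio}

\begin{lemma}\label{lem:convex}
Let $0<\lambda<1$ and let $U\subseteq\mathbf{R}^n$ be open with $\lambda U+(1-\lambda)U\subseteq U$. Then $U$ is convex.
\end{lemma}

\begin{proof}
Let $\Lambda$ be the set of $\tau\in[0,1]$ such that $\tau x+(1-\tau)y\in U$ for all $x,y\in U$. It contains $0$ and $1$ and is closed under $(\tau_1,\tau_2)\mapsto\lambda\tau_1+(1-\lambda)\tau_2$; so is its closure $\overline\Lambda$. If $(\tau_1,\tau_2)$ were a component of $[0,1]\setminus\overline\Lambda$, the point $\lambda\tau_1+(1-\lambda)\tau_2$ would lie both in it and in $\overline\Lambda$. So $\Lambda$ is dense in $[0,1]$. Given $x,y\in U$ and $\tau\in(0,1)$, take $\tau'\in\Lambda\cap(0,1)$ and put $x'=x+\frac{\tau'-\tau}{\tau'}(y-x)$. For $\tau'$ close to $\tau$ we have $x'\in U$, because $U$ is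 open, and then $\tau x+(1-\tau)y=\tau'x'+(1-\tau')y\in U$.
\end{proof}

Openness is needed: the points with rational coordinates form a set that is closed under taking midpoints.

\subsection{Proof of the necessity in Theorem~\ref{thm:equality}}

Let $C(A)=\alpha^{n-2}$, $C(B)=\beta^{n-2}$ and $C(A+B)=(\alpha+\beta)^{n-2}$ with $\alpha,\beta>0$. Put $v=u_{A+B}$. Fix $t>0$ so small that Lemma~\ref{lem:far} applies to $A$, $B$ and $A+B$, and write $A_t=L_t(A)$, $B_t=L_t(B)$, $V_t=L_t(A+B)$.

\medskip\noindent\textbf{Step 1: $V_t=A_t+B_t$.} Let $M=A_t+B_t$, a compact convex set. By Theorem~\ref{thm:pointwise}, $M\subseteq V_t$. By Theorem~\ref{thm:main} and Lemma~\ref{lem:far}(c),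
\[
C(M)^{\frac1{n-2}}\ \ge\ (\alpha+\beta)\,t^{-\frac1{n-2}}=C(V_t)^{\frac1{n-2}},
\]
so $C(M)=C(V_t)$. Then $\mu_M$ is a measure on $V_t$ with mass and energy $C(V_t)$, so $\mu_M=\mu_{V_t}$ by (P2). Hence $u_M=u_{V_t}=1$ on the padded set $V_t$, whereas $u_M<1$ off $M$ by Lemma~\ref{lem:basic}(c). So $V_t\subseteq M$.

\medskip\noindent\textbf{Step 2: $B_t=mA_t+q$ with $m=\beta/\alpha$ and some $q\in\mathbf{R}^n$.} For $\theta\in S^{n-1}$ let $x=x(\theta)\in\partial A_t$ and $y=y(\theta)\in\partial B_t$ be the points with outer normal $\theta$. They depend smoothly on $\theta$, and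
\begin{equation}\label{eq:gradients}
\nabla u_A(x(\theta))=-a(\theta)\,\theta,\qquad\nabla u_B(y(\theta))=-b(\theta)\,\theta
\end{equation}
with smooth functions $a,b>0$. By Step 1, $z=x+y$ maximizes $\langle\theta,\cdot\rangle$ on $V_t$, so it is the point of $\partial V_t$ with outer normal $\theta$; thus $v(z)=t=u_A(x)=u_B(y)$ and $\nabla v(z)\ne0$. By Theorem~\ref{thm:pointwise}, the function $v(x'+y')-\min(u_A(x'),u_B(y'))$ is nonnegative, and it vanishes at $(x,y)$. So $(x,y)$ is a contact point for $f=u_A$, $g=u_B$, and Lemma~\ref{lem:second} applies with $e=-\theta$.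

The three functions are harmonic near $x,y,z$, so $\operatorname{tr}\widehat Q=0$ by \eqref{eq:trace}. A nonnegative form with zero trace vanishes: $Q(\omega/a,\omega/b)=0$ for all $\omega$. By the Cauchy--Schwarz inequality for the nonnegative form $Q|_V$, each vector $(\omega/a,\omega/b)$ is $Q$-orthogonal to all of $V$. For $\tau\perp\theta$ the vectors $(\tau,0)$ and $(0,\tau)$ lie in $V$, and orthogonality to them reads
\[
\frac1c\,D^2v(\omega,\tau)=\frac c{a^2}\,D^2u_A(\omega,\tau),\qquad
\frac1c\,D^2v(\omega,\tau)=\frac c{b^2}\,D^2u_B(\omega,\tau)\qquad(\omega\in\mathbf{R}^n).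
\]
Let $T:\theta^\perp\to\mathbf{R}^n$ be the restriction of the Hessian matrix $D^2u_A(x)$ to $\theta^\perp$. We have shown that $D^2u_B(y)\tau=\frac{b^2}{a^2}T\tau$ for $\tau\perp\theta$.

This relation between Hessians has to be turned into a relation between the hypersurfaces. The tangent spaces of $S^{n-1}$ at $\theta$, of $\partial A_t$ at $x$ and of $\partial B_t$ at $y$ are all $\theta^\perp$, so the differentials $W_A=dx_\theta$ and $W_B=dy_\theta$ map $\theta^\perp$ to itself. Differentiating \eqref{eq:gradients} along $\tau\in\theta^\perp$ and dividing by $a$ and by $b$ gives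
\begin{equation}\label{eq:weingarten}
\frac1a\,TW_A\tau=-\tau-\frac{da(\tau)}a\,\theta,\qquad\frac b{a^2}\,TW_B\tau=-\tau-\frac{db(\tau)}b\,\theta .
\end{equation}
Let $P$ be the orthogonal projection onto $\theta^\perp$. Then $PTW_A=-a\,\mathrm{Id}$ and $PTW_B=-\frac{a^2}b\,\mathrm{Id}$ on $\theta^\perp$. The first identity shows that $PT$ is invertible, and comparing the two gives $W_B=\frac abW_A$. The left sides in \eqref{eq:weingarten} are therefore equal, and the components along $\theta$ give $da/a=db/b$. So $m:=a/b$ is constant on the connected manifold $S^{n-1}$. Then $d(y-mx)=0$, so $y(\theta)=m\,x(\theta)+q$ with a fixed $q$, and $\partial B_t=m\,\partial A_t+q$. A compact convex set is the convex hull of its boundary (a line through an interior point meets the boundary on both sides), so $B_t=mA_t+q$. Comparing capacities, $C(B)/t=m^{n-2}C(A)/t$, that is, $m=\beta/\alpha$. By Step 1 and convexity, also $V_t=(1+m)A_t+q$.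

\medskip\noindent\textbf{Step 3: a common potential.} Let $\lambda=\alpha/(\alpha+\beta)$ and
\[
E=\frac1\alpha A,\qquad G=\frac1\beta(B-q),\qquad H=\frac1{\alpha+\beta}(A+B-q)=\lambda E+(1-\lambda)G .
\]
These sets have capacity $1$. For $x\notin A_t$, Lemma~\ref{lem:far}(c), Step 2 and the scaling rule in (P2) give
\[
u_B(mx+q)=t\,u_{B_t}(mx+q)=t\,u_{A_t}(x)=u_A(x),
\]
and $v((1+m)x+q)=t\,u_{V_t}((1+m)x+q)=t\,u_{A_t}(x)=u_A(x)$. With $x=\alpha w$ we have $mx=\beta w$ and $(1+m)x=(\alpha+\beta)w$, so $u_G(w)=u_E(w)=u_H(w)$ for large $|w|$. By Lemma~\ref{lem:unique}, the sets $E,G,H$ have the same equilibrium measure $\mu$, of mass $1$ and energy $1$, and the same potential $u$.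

\medskip\noindent\textbf{Step 4: the convex set $K$, and $\mu=\mu_K$.} Theorem~\ref{thm:pointwise} for $\lambda E$ and $(1-\lambda)G$, whose sum is $H$, gives
\[
u(\lambda x+(1-\lambda)y)\ \ge\ \min\bigl(u(x),u(y)\bigr)\qquad\text{for all }x,y .
\]
For $s<1$ the set $\{u>s\}$ is open by lower semicontinuity, so it is convex by Lemma~\ref{lem:convex}. Hence $K_0=\{u=1\}=\bigcap_{s<1}\{u>s\}$ is convex. It is bounded because $u\to0$ at infinity, and $\mu$ is concentrated on it because $u=1$ q.e.\ on $E$; in particular $K_0\neq\emptyset$. Since $u$ is only lower semicontinuous, $K_0$ need not be closed a priori. Let $K=\overline{K_0}$, a compact convex set with $u<1$ on $K^c$.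

The probability measure $\mu$ lives on $K$ and has energy $1$, so $C(K)\ge1$. For the reverse inequality we shrink $K$ into $K_0$. Let $p_0$ be a point of the relative interior of $K_0$, let $0<\delta<1$, and put $K^\delta=\delta p_0+(1-\delta)K$. Then $K^\delta\subseteq K_0$: given $x\in K$, take $x'\in K_0$ so close to $x$ that $p'=p_0+\frac{1-\delta}\delta(x-x')$, a point of the affine hull of $K_0$, lies in $K_0$; then $\delta p_0+(1-\delta)x=\delta p'+(1-\delta)x'\in K_0$. So $u=1\ge u_{K^\delta}$ on $K^\delta$, and $u\ge u_{K^\delta}$ everywhere by (P4). Comparing at infinity gives $1\ge C(K^\delta)=(1-\delta)^{n-2}C(K)$, and $C(K)\le1$ as $\delta\downarrow0$. Thus $C(K)=1$, and $\mu=\mu_K$ by (P2).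

\medskip\noindent\textbf{Step 5: $\partial K\subseteq E$ and $\partial K\subseteq G$.} We show $\operatorname{supp}\mu=\partial K$; since $\mu=\mu_E=\mu_G$ and $E,G$ are closed, the claim follows. The inclusion $\operatorname{supp}\mu\subseteq\partial K$ is Lemma~\ref{lem:basic}(d). Suppose $p\in\partial K\setminus\operatorname{supp}\mu$. Then $u$ is harmonic near $p$, and $u(p)=1$ by continuity because $p\in\overline{K_0}$. So $u$ has a local maximum at $p$ and equals $1$ near $p$. But every neighborhood of $p$ meets $K^c$, where $u<1$.

\medskip\noindent\textbf{Step 6: $E\subseteq K$ and $G\subseteq K$.} The identity $\mu_E=\mu_K$ alone does not give this: adding a point to a compact set does not change its equilibrium measure, because measures of finite energy do not charge points. But a single point of $E$ outside $K$ would contribute to $H$ a whole scaled copy of $\partial K$, and this is visible. Since $u_H=u<1$ off $K$ and $u_H=1$ q.e.\ on $H$, the set $H\setminus K$ is polar. Let $x_0\in E$ and $\Phi(w)=\lambda x_0+(1-\lambda)w$. By Step 5, $S:=\Phi(\partial K)\subseteq\lambda E+(1-\lambda)G=H$,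 so the Borel set $S\setminus K$ is polar. The image $\mu'$ of $\mu$ under $\Phi$ has finite energy, so $\mu'(S\setminus K)=0$. Its support is exactly $S$ by Step 5, and $S\setminus K$ is relatively open in $S$; hence $S\setminus K=\emptyset$. Taking convex hulls gives $\Phi(K)\subseteq K$. For any $w\in K$ the iterates $\Phi^j(w)=x_0+(1-\lambda)^j(w-x_0)$ stay in the closed set $K$ and converge to $x_0$. So $x_0\in K$. For $y_0\in G$, use the map $w\mapsto\lambda w+(1-\lambda)y_0$, which sends $\partial K\subseteq E$ into $H$ and has fixed point $y_0$.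

\medskip
We have found a compact convex set $K$ with $C(K)=1$, $\partial K\subseteq E\subseteq K$ and $\partial K\subseteq G\subseteq K$. Since $A=\alpha E$ and $B=q+\beta G$, this is the assertion of Theorem~\ref{thm:equality} with $p=0$. \qed

\begin{thebibliography}{9}

\bibitem{AG}
Armitage and Gardiner, \emph{Classical Potential Theory}.

\bibitem{Landkof}
Landkof, \emph{Foundations of Modern Potential Theory}.

\bibitem{problem}
\emph{Minkowski sums in Gaussian analysis},
\texttt{http://phd-math.univ-mlv.fr/\allowbreak conf\_archives/\allowbreak Toulouse2005/\allowbreak Borell.pdf}.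

\end{thebibliography}
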